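# Counting geodesics between two points under a lower curvature bound

## 1. Manifolds, geodesics, path spaces, and two algebraic notions

All manifolds are connected Riemannian manifolds without boundary. (Co)homology is singular. Parameter spaces of families are compact Hausdorff.

**Definition 1 (the class).** Fix an integer $n\ge 1$ and reals $k$, $v>0$, $D>0$. Then $\mathcal M^D_{k,v}(n)$ is the set of closed $n$-dimensional Riemannian manifolds with sectional curvature $\ge k$, volume $\ge v$ and diameter $\le D$.

For example, for $n\ge2$ the round sphere $S^n$ of radius $R$ has curvature $1/R^2$, volume $R^n|S^n|$ and diameter $\pi R$. So it lies in the class exactly when $k\le 1/R^2$, $v\le R^n|S^n|$ and $D\ge \pi R$.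

**Definition 2 (geodesics).** A geodesic from $p$ to $q$ is a constant-speed geodesic $[0,1]\to M$ from $p$ to $q$; if $p=q$, the constant map is allowed. Two geodesics are distinct if they differ as maps.

On the round $S^n$ of radius $R$, $n\ge 2$, let $0<d(p,q)=d<\pi R$. A geodesic from $p$ to $q$ runs along a great circle through both points, and there is only one such circle because $p$ and $q$ are linearly independent. Running in the short direction, with full turns added, gives lengths $d,\ 2\pi R+d,\ 4\pi R+d,\dots$; running in the other direction gives $2\pi R-d,\ 4\pi R-d,\dots$. So each of the lengths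
$$d,\quad 2\pi R-d,\quad 2\pi R+d,\quad 4\pi R-d,\ \dots \tag{1}$$
occurs for exactly one geodesic, and no other lengths occur. If $p=q$, every great circle through $p$ gives a geodesic of length $2\pi R$: infinitely many distinct geodesics, all of the same length.

**Definition 3 (path spaces and families).** $\Omega(p,q)$ is the space of continuous paths $[0,1]\to M$ from $p$ to $q$ with the uniform topology, and $\Omega_p=\Omega_pM=\Omega(p,p)$. A family of paths is a continuous map $\Gamma:X\to\Omega(p,q)$; this is the same as a continuous map $X\times[0,1]\to M$ with the right end values. Concatenation is written $a\cdot b$, and $a^{-1}$ is the reversed path.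

For example, in the round unit $S^3$ let $p$ be the north pole, let $S^2$ be the equator, and fix $x_0\in S^2$. For $x\in S^2$ let $f(x)$ run from $p$ to the south pole along the meridian through $x$ and return along the meridian through $x_0$. All loops $f(x)$ have length $2\pi$. The first halves of the loops sweep out $S^3$ once and the second halves sweep out one arc. So the adjoint of $f$ has degree $\pm1$, and $f$ represents a generator of $\pi_2(\Omega_pS^3)=\pi_3(S^3)=\mathbb Z$. Since $\Omega_pS^3$ is simply connected, the Hurewicz theorem gives $f_*[S^2]\neq 0$ in $H_2(\Omega_pS^3;\mathbb Q)$.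

**Definition 4 (injectivity radius).** $\operatorname{inj}(M)$ is the largest $\iota$ such that for every $p\in M$ the map $\exp_p$ is a diffeomorphism from the open $\iota$-ball in $T_pM$ onto the open $\iota$-ball around $p$. For closed $M$ it is positive. Points at distance $<\iota$ are joined by a unique minimal geodesic, which depends smoothly on the end points; $d^2$ is smooth on $\{d<\iota\}$; a geodesic of length $<\iota$ is minimal.

Here is an example that matters later: rounded cones. Fix $\phi\in(0,\pi/6)$ and put $\theta=2\pi\sin\phi<\pi$. For small $\epsilon>0$ let $\chi_\epsilon$ be an even smooth bump function with integral $1$ and support in $[-\epsilon,\epsilon]$. The convolution of $|\cdot|$ with $\chi_\epsilon$ is smooth, even and convex, and it equals $|\rho|$ for $|\rho|\ge\epsilon$. Rotate the graph of $z=\cot\phi\cdot(|\cdot|*\chi_\epsilon)(\rho)$ about the $z$-axis. The result is a cone of total angle $\theta$ whose tip is rounded. Close its far end by a convex cap that does not depend on $\epsilon$, so that a closed smooth convex surface $M_\epsilon\subset\mathbb R^3$ results. It is a sphere of curvature $\ge0$, with area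 bounded below and diameter bounded above independently of $\epsilon$. Outside $\{\rho<\epsilon\}$ the lower part of $M_\epsilon$ is an exact cone, and a point with coordinate $\rho$ has distance $s=\rho/\sin\phi$ from the missing apex.

Cut this cone along the ray through a point $x$ at distance $s$ from the apex and unroll it to a plane sector of angle $\theta<\pi$. The chord between the two copies of $x$ has length $2s\sin(\theta/2)$ and stays at distance $\ge s\cos(\theta/2)$ from the apex. For $s=\epsilon/(\sin\phi\cos(\theta/2))$ it avoids the rounded part, so it is a geodesic loop $\gamma$ at $x$ in $M_\epsilon$ of length $l=2s\sin(\theta/2)$. Its two halves, $\gamma$ on $[0,\frac12]$ and the reverse of $\gamma$ on $[\frac12,1]$, are two geodesics of length $l/2$ from $x$ to $\gamma(\frac12)$. They differ, since otherwise $\gamma(t)=\gamma(1-t)$ and $\gamma'(\frac12)=-\gamma'(\frac12)$. Hence $\operatorname{inj}(M_\epsilon)\le l/2\to0$ as $\epsilon\to0$. So the class of Definition 1 can contain simply connected manifolds of arbitrarily small injectivity radius.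

**Definition 5 (Gromov–Hausdorff distance).** A correspondence between metric spaces $X,Y$ is a set $\mathcal R\subset X\times Y$ that projects onto both factors. Its distortion is $\sup|d(x,x')-d(y,y')|$ over $(x,y),(x',y')\in\mathcal R$. For compact spaces, $d_{GH}(X,Y)$ is half the infimum of the distortions.

For example, if $Y$ is a point, the only correspondence is $X\times Y$, its distortion is $\operatorname{diam}X$, and $d_{GH}(X,Y)=\frac12\operatorname{diam}X$.

**Definition 6 (minimal model).** For a graded rational vector space $V$ let $\Lambda V$ be the free graded commutative algebra on $V$: polynomial on the even generators, exterior on the odd ones. The Sullivan minimal model of a closed simply connected manifold $Y$ is an algebra $\Lambda V$ with a differential $d$ of degree $+1$, whose values on $V$ are sums of products of at least two generators, such that $H^*(\Lambda V,d)\cong H^*(Y;\mathbb Q)$ and $V^i\cong\operatorname{Hom}(\pi_i(Y),\mathbb Q)$.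

For $Y=S^2$ the generators are $a$ of degree $2$ and $b$ of degree $3$, with $da=0$, $db=a^2$. Since $d(a^ib)=a^{i+2}$, the cohomology is spanned by $1$ and $a$. The odd generator $b$ records $\pi_3(S^2)\otimes\mathbb Q=\mathbb Q$, that is, the Hopf map.

## 2. Facts from comparison geometry and rational homotopy theory

The following textbook facts are used.

* (F1) Bishop. Let $M$ be closed with sectional curvature $\ge-1$ and $p\in M$. In geodesic polar coordinates at $p$, inside the cut locus, the volume density is at most $\sinh^{n-1}t$, and the cut locus is a null set. So for measurable $\Theta$ in the unit sphere $S^{n-1}\subset T_pM$, the points $\exp_p(tu)$ with $u\in\Theta$, $0\le t\le\tau$ and $t$ not beyond the cut point fill a set of volume at most $|\Theta|\int_0^\tau\sinh^{n-1}t\,dt$.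
* (F2) Toponogov's hinge theorem. In curvature $\ge-1$, let two minimal geodesics of lengths $b,c$ start at one point with angle $\alpha$. The distance $a$ of their end points satisfies $\cosh a\le\cosh b\cosh c-\sinh b\sinh c\cos\alpha$.
* (F3) First variation. Let $x(s),y(s)$ be $C^1$ curves and $\gamma$ a unit-speed minimal geodesic from $x(0)$ to $y(0)$ of length $d>0$. Then
$$\limsup_{h\to0^+}\tfrac1h\big(d(x(h),y(h))-d\big)\le\langle y'(0),\gamma'(d)\rangle-\langle x'(0),\gamma'(0)\rangle .$$
(Vary $\gamma$ to join $x(h)$ to $y(h)$; the varied curve is at least as long as the distance.)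
* (F4) Gromov's precompactness theorem. $\mathcal M^D_{k,v}(n)$ is totally bounded in the Gromov–Hausdorff metric.
* (F5) Existence of the minimal model, as in Definition 6.
* (F6) Hopf's theorem. If $G$ is a path-connected H-space with rational cohomology of finite type, then $H^*(G;\mathbb Q)$ is a free graded commutative algebra. For $G=\Omega_pS^3$ it is $\mathbb Q[x]$ with $\deg x=2$. Loop spaces of closed simply connected manifolds are of finite type. The algebra $H^*(K(\mathbb Q,n);\mathbb Q)$ is free on one generator of degree $n$.
* (F7) Whitehead–Serre. A map of path-connected simple spaces which induces an isomorphism on $H_*(\,\cdot\,;\mathbb Q)$ induces one on $\pi_*\otimes\mathbb Q$. H-spaces are simple.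

## 3. A linear bound for the lengths of $\ell$ geodesics

A theorem of Serre says that in a closed Riemannian manifold any two points $p,q$ are joined by infinitely many geodesics. How long must we allow the geodesics to be if we want $\ell$ of them, and can the answer be uniform over the class? The following conjecture is taken from the report "Cohomogeneity Two Manifolds of Positive Sectional Curvature" (http://webfiles.birs.ca/workshops//2022/22frg800/report22frg800.pdf).

**Conjecture.** Let $M\in\mathcal M^D_{k,v}(n)$ be simply connected. Then there is a constant $C(k,v,D,n)$, depending only on $k,v,D,n$, such that for all $p,q\in M$ and every $\ell\in\mathbb N$ there are at least $\ell$ geodesics from $p$ to $q$ of length at most $C(k,v,D,n)\cdot\ell$.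

The conjecture is true. It follows from the next theorem.

**Theorem A.** There is $C_0=C_0(k,v,D,n)$ such that for every simply connected $M\in\mathcal M^D_{k,v}(n)$, all $p,q\in M$ and all integers $j\ge0$ there are at least $j+1$ geodesics from $p$ to $q$ of length $\le d(p,q)+C_0j$. (Either there are infinitely many, or there are at least $j+1$ with pairwise different lengths.)

**Theorem B.** The hypothesis "simply connected" is unnecessary: there is $C_1(k,v,D,n)$ such that for every $M\in\mathcal M^D_{k,v}(n)$, all $p,q\in M$ and all $j\ge0$ there are at least $j+1$ geodesics from $p$ to $q$ of length $\le d(p,q)+C_1j$. For $n\ge2$ a bound linear in the number of geodesics is optimal.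

**Derivation of the conjecture from Theorem A.** Put $C=C_0+D$. For $\ell\ge1$ take $j=\ell-1$: there are $\ell$ geodesics of length $\le D+C_0(\ell-1)\le C\ell$. Taking $j=\ell$ instead gives $\ell+1$ geodesics of length $\le D+C_0\ell\le C\ell$. At most one of them is constant, so there are even $\ell$ nonconstant ones, also if $p=q$.

## 4. Two cases by hand: round spheres and infinite fundamental groups

**The round sphere, and optimality in Theorem B.** Let $n\ge2$ and $0<d<\pi R$. In the list (1) the $\ell$-th length is $\pi R(\ell-1)+d$ for odd $\ell$ and $\pi R\ell-d$ for even $\ell$. In both cases it is at least $\pi R(\ell-1)$. So on this sphere $\ell$ geodesics from $p$ to $q$ cannot all be shorter than $\pi R(\ell-1)$. The linear rate cannot be improved, and any constant as in the conjecture satisfies $C\ell\ge\pi R(\ell-1)$ for all $\ell$, hence $C\ge\pi R$, whenever the class contains this sphere. This is the optimality in Theorem B.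

**Infinite $\pi_1(M)$: Theorem B with constant $3D$.** Here no curvature is needed. The aim is to find many homotopy classes of paths with short representatives.

The group $\pi_1(M,p)$ is generated by classes of loops at $p$ of length $<3D$. To see this, cut a rectifiable loop at $p$ into pieces of length $<D$ and join the cut points to $p$ by minimal geodesics, of length $\le D$. The loop is homotopic to the product of the loops "out along a minimal geodesic, along one piece, back along a minimal geodesic", each of length $<3D$. The set of these classes is symmetric. It is finite, because in the universal cover only finitely many lifts of $p$ lie within distance $3D$ of a given lift.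

In an infinite group with a finite symmetric generating set there are elements of every word length: lengths are unbounded, and prefixes of a shortest word are shortest words. So at least $j+1$ elements have word length $\le j$. Compose them with a minimal geodesic $\beta$ from $p$ to $q$. This gives $j+1$ distinct homotopy classes of paths from $p$ to $q$, each with a representative of length $\le d(p,q)+3Dj$. A shortest path in each class is a geodesic, and these geodesics are distinct, being in different classes. The case $n=1$ is included, since then $M$ is a circle.

If $\pi_1(M)$ is trivial, this method gives one geodesic and nothing more. Components of $\Omega(p,q)$ must be replaced by higher topology of $\Omega(p,q)$.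

## 5. Broken geodesics and cup products

In this section $M$ is one fixed closed manifold, $p,q\in M$ and $\iota=\operatorname{inj}(M)$. The aim is a mechanism that takes a short family of paths on which a $j$-fold cup product is nonzero and returns $j+1$ geodesics.

**The finite-dimensional model.** For $c>0$ and $N\ge2$ with $\sqrt{c/N}<\iota$ put, with $x_0=p$ and $x_N=q$,
$$E(x_1,\dots,x_{N-1})=N\sum_{i=1}^Nd(x_{i-1},x_i)^2,\qquad B=\{E<c\}\subset M^{N-1},\qquad B^a=\{E\le a\}.$$
On $B$ every $d(x_{i-1},x_i)^2$ is $<c/N<\iota^2$, so $E$ is smooth on the open set $B$. For $a<c$ the set $B^a$ is compact. Since the gradient of $x\mapsto d(x,y)^2$ is $-2\exp_x^{-1}(y)$,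
$$\nabla_{x_i}E=-2N\big(\exp_{x_i}^{-1}x_{i-1}+\exp_{x_i}^{-1}x_{i+1}\big).$$
At a critical point the two vectors are opposite and of equal length. So all $N$ segments have the same length and fit together without corners: the broken geodesic through the $x_i$ is a constant-speed geodesic, and its length is $\sqrt E$. Conversely, a geodesic $\gamma$ from $p$ to $q$ of length $l<\sqrt c$ has pieces of length $l/N<\iota$, which are minimal. So $x_i=\gamma(i/N)$ satisfies $d(x_{i-1},x_i)=l/N$ and $E=l^2$, and it is a critical point. Hence critical points of $E$ on $B$ correspond bijectively to geodesics from $p$ to $q$ of length $\sqrt E<\sqrt c$.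

Regarding a point of $B$ as a broken geodesic, parametrized proportionally to arc length on each $[\frac{i-1}N,\frac iN]$, gives a continuous map $B\to\Omega(p,q)$. Cohomology classes of $\Omega(p,q)$ are restricted to subsets of $B$ through this map.

**Lemma 1.** Let $\Gamma:X\to\Omega(p,q)$ be continuous with all paths of length $\le L'$, let $\eta'>0$ and $c_0=(L'+\eta')^2<c$. For $N$ large, $\Gamma$ is homotopic in $\Omega(p,q)$ to a map $X\to B^{c_0}\subset B\to\Omega(p,q)$.

*Proof.* **Step 1: make lengths continuous.** The length of $\Gamma(x)$ need not depend continuously on $x$. By equicontinuity choose $N_1$ such that on each $[\frac{i-1}{N_1},\frac i{N_1}]$ every path $\Gamma(x)$ stays within $<\iota/2$ of its value at the left end point. Replace each piece by the minimal geodesic with the same end points. Its length is $<\iota/2$, so corresponding points of the old and new paths are at distance $<\iota$, and moving along the unique minimal geodesics between them is a homotopy from $\Gamma$ to the new family $\Gamma_1$. The paths $\Gamma_1(x)$ have length $\le L'$, and $\ell_x(t)=\operatorname{length}(\Gamma_1(x)|_{[0,t]})$ is continuous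 in $(x,t)$: on the $i$-th interval it is a sum of $i-1$ distances plus the fraction $N_1t-(i-1)$ of one more.

**Step 2: make the paths Lipschitz.** Put
$$s_x(t)=\frac{\ell_x(t)+\eta't}{\ell_x(1)+\eta'},$$
an increasing homeomorphism of $[0,1]$. The map $(x,t)\mapsto(x,s_x(t))$ is a continuous bijection of the compact Hausdorff space $X\times[0,1]$, hence a homeomorphism, so $s_x^{-1}(u)$ is continuous in $(x,u)$. The same argument, with an extra parameter $\lambda\in[0,1]$, applies to $(1-\lambda)s_x+\lambda\,\mathrm{id}$. So $\Gamma_2(x)=\Gamma_1(x)\circ s_x^{-1}$ is homotopic to $\Gamma_1$, through $\Gamma_1(x)\circ((1-\lambda)s_x+\lambda\,\mathrm{id})^{-1}$. For $t\le t'$,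
$$\ell_x(t')-\ell_x(t)\le(\ell_x(1)+\eta')\,(s_x(t')-s_x(t)),$$
so $\Gamma_2(x)$ is $(L'+\eta')$-Lipschitz.

**Step 3: sample.** Let $(L'+\eta')/N<\iota/2$ and $\sqrt{c/N}<\iota$. Send $x$ to $(\Gamma_2(x)(i/N))_{1\le i\le N-1}$. Then $E\le N\cdot N\cdot((L'+\eta')/N)^2=c_0$. On each interval both $\Gamma_2(x)$ and the broken geodesic stay within $<\iota/2$ of the left end point, so corresponding points are at distance $<\iota$ and short geodesics give a homotopy. $\square$

**Lemma 2 (Lusternik–Schnirelmann).** Let $w\in H^\kappa(\Omega(p,q);\mathbb Q)$ with $\kappa>0$, let $c_0<c$, and suppose $w^j|_{B^{c_0}}\ne0$. Then either there are infinitely many geodesics from $p$ to $q$ of length $\le\sqrt{c_0}$, or $E$ has at least $j+1$ critical values in $[0,c_0]$.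

*Proof.* If $B^{c_0}$ contains infinitely many critical points, we are in the first case. Otherwise let $c_1<\dots<c_s$ be the critical values in $[0,c_0]$ and put $c_{s+1}=\infty$. We show:

> Claim: for $0\le i\le s$, $w^i|_{B^a}=0$ for all $a\le c_0$ with $a<c_{i+1}$.

For $i=s$ and $a=c_0$ this gives $w^s|_{B^{c_0}}=0$. As $w^j|_{B^{c_0}}\ne0$, it follows that $s>j$, which is the lemma.

**Step 1: the claim for $i=0$.** Let $a<c_1$, $a\le c_0$. If the compact set $B^a$ were nonempty, the minimum of $E$ would be a critical value $\le a$. So $B^a=\emptyset$ and even $w^0=1$ restricts to $0$.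

**Step 2: constants near the level $c_i$.** Let $i\ge1$ and assume the claim for $i-1$. For $a<c_i$ already $w^{i-1}|_{B^a}=0$. So let $c_i\le a<c_{i+1}$, $a\le c_0$. Choose $\varrho>0$ such that the open balls of radius $2\varrho$ in $M^{N-1}$ around the finitely many critical points at level $c_i$ are disjoint, contractible and contained in $B$. Let $\mathcal N$ be their union and $\mathcal N'$ the union of the concentric open balls of radius $\varrho$. Choose $e_1>0$ such that $c_i$ is the only critical value in $[c_i-e_1,\min(c_i+e_1,c_0)]$. On the compact set $\{c_i-e_1\le E\le\min(c_i+e_1,c_0)\}\setminus\mathcal N'$ there are no critical points, so $|\nabla E|\ge\beta$ there for some $\beta>0$. Let $\Psi_t$ be the flow of $-\nabla E$. On the compact set $B^{c_0}$ it exists for all $t\ge0$, and it maps $B^{c_0}$ to itself. Fix $0<e<e_1$ with $2e<\min(\beta^2,\beta\varrho)$.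

**Step 3: push down past the level $c_i$, except near critical points.** We show that $\Psi_1$ maps $\{E\le\min(c_i+e,c_0)\}$ into $\{E\le c_i-e\}\cup\mathcal N$. Suppose a trajectory $\Psi_t(z)$, $0\le t\le1$, starts in the first set and ends outside the second. Along it $E$ takes values in $(c_i-e,c_i+e]$, so it drops by less than $2e$. If the trajectory avoids $\mathcal N'$, then $E$ drops by $\int_0^1|\nabla E|^2dt\ge\beta^2>2e$. If it meets $\mathcal N'$, consider the part after its last visit to $\overline{\mathcal N'}$. It starts at distance $\le\varrho$ from some critical point at level $c_i$ and ends outside $\mathcal N$, at distance $\ge2\varrho$ from that point. So it travels a distance $\ge\varrho$ outside $\mathcal N'$, and $E$ drops by at least $\int|\nabla E|^2dt\ge\beta\int|\nabla E|\,dt\ge\beta\varrho>2e$. Both are impossible.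

**Step 4: the cup product vanishes.** If $a>c_i+e$, the compact set $\{c_i+e\le E\le a\}$ has no critical points, so $\Psi_t$ for large $t$ carries $B^a$ into $\{E\le c_i+e\}$. If $a\le c_i+e$, then $B^a\subset\{E\le\min(c_i+e,c_0)\}$ already. Following with $\Psi_1$, we see that the inclusion $B^a\to B$ is homotopic in $B$ to a map into $\mathcal V\cup\mathcal N$, where $\mathcal V=\{E<c_i-e/2\}$ is open. As $\mathcal V\subset B^{c_i-e/2}$, the claim for $i-1$ gives $w^{i-1}|_{\mathcal V}=0$. Also $w|_{\mathcal N}=0$, since $\deg w>0$ and the components of $\mathcal N$ are contractible. So on $\mathcal V\cup\mathcal N$ the class $w^{i-1}$ lifts to $H^*(\mathcal V\cup\mathcal N,\mathcal V;\mathbb Q)$ and $w$ lifts to $H^*(\mathcal V\cup\mathcal N,\mathcal N;\mathbb Q)$. Both sets are open, so the product of the lifts is defined in $H^*(\mathcal V\cup\mathcal N,\mathcal V\cup\mathcal N;\mathbb Q)=0$. Hence $w^i|_{\mathcal V\cup\mathcal N}=0$, and by the homotopy $w^i|_{B^a}=0$. $\square$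

The alternative in Lemma 2 is needed: on the round sphere with $p=q$ the critical points at energy $(2\pi R)^2$ are not isolated.

Which families carry large cup products? We concatenate copies of one sphere of loops. The dimension of the sphere has to be even. If $w$ has odd degree, then $w^2=-w^2$, so $w^2=0$ rationally and Lemma 2 gives at most two geodesics. For $S^2$, for instance, the lowest class of $\Omega_pS^2$ has degree $1$ and is useless here; the Hopf map provides a sphere $S^2\to\Omega_pS^2$ in degree $2$.

**Proposition 3.** Let $M$ be closed and simply connected with diameter $\le D$. Let $m\ge1$, $p_0\in M$, and let $g:S^{2m}\to\Omega_{p_0}M$ be continuous with all loops of length $\le L$ and $g_*[S^{2m}]\ne0$ in $H_{2m}(\Omega_{p_0}M;\mathbb Q)$. Then for all $p,q\in M$ and $j\ge1$, among the geodesics from $p$ to $q$ of length $\le d(p,q)+j(L+3D)$, either there are infinitely many or there are at least $j+1$ with pairwise different lengths.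

*Proof.* **Step 1: the family.** Let $\alpha$ be a minimal geodesic from $p$ to $p_0$ and $\beta$ one from $p$ to $q$. Put
$$\Gamma:(S^{2m})^j\to\Omega(p,q),\qquad\Gamma(x_1,\dots,x_j)=\alpha\cdot g(x_1)\cdots g(x_j)\cdot\alpha^{-1}\cdot\beta .$$
All these paths have length $\le jL+2D+d(p,q)$.

**Step 2: a cohomology class that sees one sphere.** The map $\Omega_{p_0}M\to\Omega(p,q)$, $\gamma\mapsto\alpha\cdot\gamma\cdot\alpha^{-1}\cdot\beta$, is a homotopy equivalence with inverse $\delta\mapsto\alpha^{-1}\cdot\delta\cdot\beta^{-1}\cdot\alpha$, because the inserted pieces $\alpha^{-1}\cdot\alpha$, $\beta\cdot\beta^{-1}$, and so on can be shrunk. So the sphere $x\mapsto\alpha\cdot g(x)\cdot\alpha^{-1}\cdot\beta$ is nonzero in $H_{2m}(\Omega(p,q);\mathbb Q)$. As $\mathbb Q$ is a field, there is $w\in H^{2m}(\Omega(p,q);\mathbb Q)$ whose value on this sphere is some $\kappa\ne0$.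

**Step 3: restrict $\Gamma$ to one factor.** Fix a base point $*\in S^{2m}$. Since $M$ is simply connected, the loop $g(*)$ is homotopic with fixed end points to the constant loop. Apply this homotopy to all factors $g(*)$. Then the restriction of $\Gamma$ to $\{*\}\times\cdots\times S^{2m}\times\cdots\times\{*\}$ is homotopic to the family $\alpha\cdot g(x)\cdot\alpha^{-1}\cdot\beta$ with constant pieces inserted. This is that family composed with a nondecreasing surjection $\varphi$ of $[0,1]$ independent of $x$ (up to the choice of speeds), and $(1-\lambda)\varphi+\lambda\,\mathrm{id}$ removes $\varphi$. So the restriction is homotopic to the sphere of Step 2.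

**Step 4: the $j$-th power.** $H^{2m}((S^{2m})^j;\mathbb Q)$ has as basis the pullbacks $e_1,\dots,e_j$ of the generator under the projections, and a class in it is determined by its restrictions to the factors. By Step 3, $\Gamma^*w=\kappa\sum_ie_i$. The $e_i$ have even degree, hence commute, and $e_i^2=0$. Therefore
$$\Gamma^*(w^j)=\kappa^j\Big(\sum_ie_i\Big)^j=\kappa^j\,j!\;e_1e_2\cdots e_j\ne0. \tag{2}$$

**Step 5: geodesics.** Apply Lemma 1 with $L'=jL+2D+d(p,q)$, $\eta'=D$ and any $c>c_0$; then $\sqrt{c_0}=jL+3D+d(p,q)$. Up to homotopy $\Gamma$ factors through $B^{c_0}$, so (2) gives $w^j|_{B^{c_0}}\ne0$. Lemma 2 gives infinitely many geodesics of length $\le\sqrt{c_0}$, or at least $j+1$ critical values in $[0,c_0]$, that is, $j+1$ geodesics with different lengths $\le\sqrt{c_0}$. Finally $jL+3D\le j(L+3D)$. $\square$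

On the round unit $S^3$ the meridian family of Section 1 has $m=1$ and $L=2\pi$.

## 6. Even spheres of loops on one manifold, and small injectivity radius

**Lemma 4.** Let $Y$ be a closed simply connected manifold of dimension $n\ge2$ and $y\in Y$. There are $m\ge1$ and $f:S^{2m}\to\Omega_yY$ with $f_*[S^{2m}]\ne0$ in $H_{2m}(\Omega_yY;\mathbb Q)$.

*Proof.* **Step 1: an odd rational homotopy group of $Y$.** Let $(\Lambda V,d)$ be the minimal model. Suppose $V^{odd}=0$. Then $\Lambda V$ is a polynomial algebra concentrated in even degrees, and $d$ raises degree by $1$, so $d=0$ and $H^*(Y;\mathbb Q)=\Lambda V$. This is $\mathbb Q$ if $V=0$ and infinite dimensional otherwise. But $Y$ is orientable, being simply connected, so $H^n(Y;\mathbb Q)=\mathbb Q$ with $n\ge2$, and $\dim H^*(Y;\mathbb Q)<\infty$: a contradiction. As $V^1=0$, there is $m\ge1$ with $V^{2m+1}\ne0$. So $\pi_{2m}(\Omega_yY)\otimes\mathbb Q=\pi_{2m+1}(Y)\otimes\mathbb Q\ne0$. Let $f:S^{2m}\to\Omega_yY$ represent an element of infinite order.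

**Step 2: it is seen by rational homology.** This is the injectivity of the rational Hurewicz map of an H-space (Cartan–Serre, Milnor–Moore). Put $G=\Omega_yY$, a path-connected H-space with rational cohomology of finite type. By (F6), $H^*(G;\mathbb Q)$ is free graded commutative on classes $x_\alpha$ of degrees $n_\alpha$, finitely many in each degree. These classes define a map $(x_\alpha):G\to\prod_\alpha K(\mathbb Q,n_\alpha)$. The cohomology of the product is free on the fundamental classes: in a given degree only the finitely many factors with $n_\alpha$ at most that degree matter, and the Künneth theorem applies to them. The fundamental classes go to the $x_\alpha$, so the map is an isomorphism on rational cohomology, hence on rational homology. Both sides are H-spaces, hence simple, so by (F7) the map is an isomorphism on $\pi_*\otimes\mathbb Q$. The class of $f$ is nonzero in $\pi_{2m}(G)\otimes\mathbb Q$. So for some $\alpha$ with $n_\alpha=2m$ its image in $\pi_{2m}(K(\mathbb Q,2m))=\mathbb Q$ is nonzero, which says $\langle x_\alpha,f_*[S^{2m}]\rangle\ne0$. $\square$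

**The first approach, and where it stops.** Take one simply connected $M$ in the class and $f$ from Lemma 4. As in Step 1 of Lemma 1, replace every loop $f(x)$ by $N_1$ minimal geodesics of length $<\iota/2$. This gives a homotopic family $g$ with all loops of length $\le N_1\iota/2$, and Proposition 3 yields the desired linear bound, but with a constant that depends on $M$.

To make it uniform, the natural plan is to use (F4): choose finitely many models $M_1,\dots,M_s$ that are $\eta$-dense in the class, choose spheres of loops $f_i$ on the models once and for all, and carry $f_i$ over to every $M$ that is close to $M_i$. This needs a rule that joins nearby points of $M$ by short paths depending continuously on the end points: once to build a continuous map $M_i\to M$ from a discontinuous correspondence, and once to turn the image loops, which may have infinite length, into loops of bounded length. With minimal geodesics the rule is only available for points closer than $\operatorname{inj}(M)$. The rounded cones $M_\epsilon$ show that no single scale serves the whole class, while a finite list requires a fixed scale.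

The way out is that the joining paths need not be minimal geodesics. It suffices that for all $M$ in the class and all $x,y$ at distance less than a uniform $r$ there is a path from $x$ to $y$, continuous in $(x,y)$, of length at most a uniform multiple of $d(x,y)$. The next section constructs it: the two points are made to flow toward each other. The curvature and volume bounds ensure that this is possible.

## 7. Letting two nearby points flow together

**Normalization.** Lowering $k$ enlarges the class, so assume $k<0$. Multiply the metric by $|k|$; then curvature is $\ge-1$, lengths are multiplied by $|k|^{1/2}$ and volumes by $|k|^{n/2}$. So a constant $C_0$ for $k=-1$ and the rescaled $v,D$ gives one for the original class after multiplication by $|k|^{-1/2}$. A closed simply connected manifold has $n\ge2$. From here through Section 9, $n\ge2$, $\mathcal M=\mathcal M^D_{-1,v}(n)$, and "uniform" means depending only on $v,D,n$. The results of this section are after Grove–Petersen, Ann. of Math. 128 (1988).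

For $x\ne y$ in $M$ let $\Gamma_{xy}\subset T_xM$ be the compact set of unit initial vectors of minimal geodesics from $x$ to $y$. On a round sphere $\Gamma_{xy}$ is a single vector if $y\ne-x$, and the full unit sphere if $y=-x$.

We want a direction in which to move $x$ (or $y$) such that the distance decreases at a definite rate. Moving $x$ in the direction $-u$ does this if $u$ makes an angle definitely larger than $\pi/2$ with all of $\Gamma_{xy}$. This can fail when the volume is small. On the flat torus $\mathbb R^2/(2\delta\mathbb Z\times\mathbb Z)$ take $p=(0,0)$ and $q=(\delta,0)$. Then $\Gamma_{pq}=\{\pm e_1\}$, and every unit vector at $p$ is within $\pi/2$ of one of them; the same holds at $q$. The area is $2\delta$. The next lemma says that such a failure always forces small volume: all far points would lie in directions nearly perpendicular to $\Gamma_{pq}$, and there are few such directions.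

**Lemma 5.** There are uniform $\delta_0,\varepsilon\in(0,1]$ such that for $M\in\mathcal M$ and $0<d(p,q)\le\delta_0$: either some unit $u\in T_pM$ has $\angle(u,w)>\frac\pi2+\varepsilon$ for all $w\in\Gamma_{pq}$, or some unit $u\in T_qM$ has $\angle(u,w)>\frac\pi2+\varepsilon$ for all $w\in\Gamma_{qp}$.

*Proof.* **Step 1: tubes in the sphere.** We show that for compact $\emptyset\ne\Gamma\subset S^{n-1}$ and $0<R_1<R_2<\pi$,
$$|\{R_1\le d(\cdot,\Gamma)\le R_2\}|\le|S^{n-1}|\,\psi(R_1,R_2),\qquad\psi(R_1,R_2)=\frac{\int_{R_1}^{R_2}\sin^{n-2}t\,dt}{\int_0^{R_1}\sin^{n-2}t\,dt}. \tag{3}$$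
Let first $\Gamma=\{\gamma_i\}$ be finite, and let $C_i$ be the set of points for which $\gamma_i$ is a nearest point of $\Gamma$. The $C_i$ cover the sphere and overlap only in null sets (parts of great subspheres). Each $C_i$ is star-shaped about $\gamma_i$: if $u\in C_i$ and $u'$ lies on a minimal geodesic from $\gamma_i$ to $u$, then
$$d(u',\gamma_i)=d(u,\gamma_i)-d(u,u')\le d(u,\gamma_j)-d(u,u')\le d(u',\gamma_j).$$
So in polar coordinates at $\gamma_i$, where the density is $\sin^{n-2}t$, a ray that meets $C_i$ beyond radius $R_1$ lies in $C_i$ up to radius $R_1$. On such a ray the part of $C_i$ with $R_1\le t\le R_2$ has measure at most $\int_{R_1}^{R_2}\sin^{n-2}$, and the part with $t\le R_1$ has measure exactly $\int_0^{R_1}\sin^{n-2}$. Integrating over the rays,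
$$|C_i\cap\{R_1\le d(\cdot,\gamma_i)\le R_2\}|\le\psi(R_1,R_2)\,|C_i\cap\{d(\cdot,\gamma_i)\le R_1\}| .$$
Sum over $i$, using $d(\cdot,\Gamma)=d(\cdot,\gamma_i)$ on $C_i$. For general $\Gamma$ take finite $\frac1j$-dense sets $\Gamma_j\subset\Gamma$. Since $d(\cdot,\Gamma)\le d(\cdot,\Gamma_j)\le d(\cdot,\Gamma)+\frac1j$, the set in (3) is contained in $\{R_1\le d(\cdot,\Gamma_j)\le R_2+\frac1j\}$. Apply the finite case and let $j\to\infty$.

**Step 2: constants.** Choose $\rho>0$ with $|S^{n-1}|\int_0^\rho\sinh^{n-1}t\,dt<v/2$. Then choose $\delta_0,\varepsilon\in(0,1]$ so small that $\kappa_0:=3\cosh D\,(\delta_0+\varepsilon)/\rho<1$ and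
$$|S^{n-1}|\;\psi\big(\tfrac\pi2-\arcsin\kappa_0,\ \tfrac\pi2+\varepsilon\big)\int_0^D\sinh^{n-1}t\,dt<\tfrac v2 .$$
This is possible because $\psi(R_1,R_2)\to0$ as $R_1,R_2\to\frac\pi2$.

**Step 3: if both alternatives fail, far points lie in few directions.** Suppose the lemma fails for $p,q$ with $\delta=d(p,q)\le\delta_0$. Then every unit $u\in T_pM$ is within angle $\frac\pi2+\varepsilon$ of some $w\in\Gamma_{pq}$, and likewise at $q$ with $\Gamma_{qp}$. Let $x\ne q$ with $a=d(p,x)\ge\rho$, and put $b=d(q,x)$. By the failure at $q$, a minimal geodesic from $q$ to $x$ makes an angle $\le\frac\pi2+\varepsilon$ with some minimal geodesic from $q$ to $p$. By (F2),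
$$\cosh a\le\cosh b\cosh\delta+\sinh b\sinh\delta\sin\varepsilon .$$
Since $\delta\le1$, we have $\cosh\delta-1\le\delta^2$ and $\sinh\delta\le2\delta$. With $b\le D$ and $\sin\varepsilon\le\varepsilon$ this gives
$$\cosh a-\cosh b\le\cosh D\,(\delta^2+2\delta\varepsilon)\le2\cosh D\,\delta(\delta+\varepsilon).$$
Now let $u\in T_pM$ be the initial unit vector of a minimal geodesic from $p$ to $x$, let $w\in\Gamma_{pq}$ be arbitrary, and $\theta=\angle(u,w)$. By (F2) at $p$, $\cosh b\le\cosh a\cosh\delta-\sinh a\sinh\delta\cos\theta$, hence
$$\sinh a\sinh\delta\cos\theta\le\cosh a(\cosh\delta-1)+(\cosh a-\cosh b)\le3\cosh D\,\delta(\delta+\varepsilon).$$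
As $\sinh a\sinh\delta\ge\rho\delta$, we get $\cos\theta\le\kappa_0$ (trivially if $\cos\theta\le0$), that is $\theta\ge\frac\pi2-\arcsin\kappa_0$. This holds for all $w\in\Gamma_{pq}$, and the failure at $p$ bounds $d(u,\Gamma_{pq})$ above. So
$$u\in\Theta:=\big\{u:\tfrac\pi2-\arcsin\kappa_0\le d(u,\Gamma_{pq})\le\tfrac\pi2+\varepsilon\big\}.$$

**Step 4: volume.** Up to a null set, $M$ is contained in $B(p,\rho)\cup\exp_p\{tu:u\in\Theta,\ 0\le t\le D\}$, where only vectors inside the cut locus are used. By (F1) and the choice of $\rho$ the first set has volume $<v/2$. By (F1), (3) and the choice of $\delta_0,\varepsilon$ so does the second. So $\operatorname{vol}(M)<v$, a contradiction. $\square$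

**Lemma 6.** Put $\sigma=\sin\varepsilon$, $A=2/\sigma$, $r=\delta_0$. For $M\in\mathcal M$ and $U=\{(x,y)\in M\times M:d(x,y)<r\}$ there is a continuous $H:U\times[0,1]\to M$ with $H(x,y,0)=x$, $H(x,y,1)=y$, $H(x,x,t)=x$, and such that $t\mapsto H(x,y,t)$ has length $\le A\,d(x,y)$. In particular $H(x,y,\cdot)$ stays within $A\,d(x,y)$ of $x$.

*Proof.* Let $W=\{0<d<r\}\subset M\times M$. For $z=(x,y)\in W$ let $G_z\subset T_z(M\times M)$ be the compact set of vectors $(-\gamma'(0),\gamma'(d(x,y)))$, where $\gamma$ runs over the unit-speed minimal geodesics from $x$ to $y$. By (F3), moving $z$ with velocity $X$ changes $d$ at rate at most $\langle X,g\rangle$ for every $g\in G_z$.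

**Step 1: a vector field along which $d$ decreases.** We construct a smooth vector field $X$ on $W$ with
$$|X|\le1,\qquad\langle X(z),g\rangle<-\sigma\quad\text{for all }z\in W,\ g\in G_z. \tag{4}$$
At a single $z=(x,y)$ there is a unit vector $X_z$ with this property. If the first alternative of Lemma 5 holds for $(x,y)$ with $u\in T_xM$, take $X_z=(-u,0)$: then $\langle X_z,g\rangle=\langle u,\gamma'(0)\rangle<\cos(\frac\pi2+\varepsilon)=-\sigma$. If the second holds with $u\in T_yM$, take $X_z=(0,-u)$: then $\langle X_z,g\rangle=\langle u,-\gamma'(d(x,y))\rangle<-\sigma$, since $-\gamma'(d(x,y))\in\Gamma_{yx}$. Extend $X_z$ to a smooth field of norm $\le1$ near $z$. It satisfies the strict inequality near $z$: otherwise there are $z_i\to z$ and $g_i\in G_{z_i}$ violating it, and since limits of minimal geodesics are minimal, a subsequence of the $g_i$ converges to some $g\in G_z$ with $\langle X_z,g\rangle\ge-\sigma$. The conditions (4) are convex at each point, so a partition of unity gives $X$. Let $\varphi_s$ be its local flow.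

**Step 2: integral curves reach the diagonal in controlled time.** Let $c(s)=\varphi_s(z)$ and $f(s)=d(c(s))$. By (F3) and (4), $\limsup_{h\to0^+}\frac{f(s+h)-f(s)}h\le-\sigma$. As $f$ is Lipschitz, $f(s)+\sigma s$ is Lipschitz with derivative $\le0$ almost everywhere, hence nonincreasing. So $f(s)\le d(z)-\sigma s$, and the curve, on which $f>0$, exists only up to some time $T(z)\le d(z)/\sigma$. At its maximal time the curve leaves every compact subset of $W$. For $\eta>0$ the set $\{\eta\le d\le d(z)\}$ is compact in $W$, and $f$ is decreasing, so $f\to0$ as $s\to T(z)$. Since $|c'|\le1$, the curve converges as $s\to T(z)$, to a point of the diagonal. Put $T=0$ on the diagonal.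

**Step 3: $T$ is continuous on $U$.** At diagonal points use $T\le d/\sigma$. Let $z_0\in W$ and $s<T(z_0)$. For $z$ near $z_0$ the point $\varphi_s(z)$ is defined, and $s\le T(z)=s+T(\varphi_sz)\le s+d(\varphi_sz)/\sigma$. The same holds for $z_0$, so
$$|T(z)-T(z_0)|\le\frac{d(\varphi_sz)+d(\varphi_sz_0)}\sigma .$$
This is small if $s$ is chosen close to $T(z_0)$ and then $z$ is close to $z_0$.

**Step 4: rescale time.** Set $\Phi(z,t)=\varphi_{tT(z)}(z)$ for $z\in W$ (the limit point for $t=1$) and $\Phi(z,t)=z$ for $z$ on the diagonal. We check that $\Phi$ is continuous on $U\times[0,1]$. At $(z_0,t_0)$ with $z_0\in W$, $t_0<1$ this is ODE theory and Step 3. At $(z_0,1)$, $z_0\in W$, let $s<T(z_0)$. For $(z,t)$ near $(z_0,1)$ we have $s\le tT(z)$, and since curves have speed $\le1$, $\operatorname{dist}(\Phi(z,t),\varphi_sz)\le T(z)-s$. So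
$$\operatorname{dist}(\Phi(z,t),\Phi(z_0,1))\le(T(z)-s)+\operatorname{dist}(\varphi_sz,\varphi_sz_0)+(T(z_0)-s),$$
which is small for $s$ close to $T(z_0)$ and then $(z,t)$ close to $(z_0,1)$. At diagonal points use $\operatorname{dist}(\Phi(z,t),z)\le T(z)$.

**Step 5: the path.** Write $\Phi=(\Phi_1,\Phi_2)$; then $\Phi_1(z,1)=\Phi_2(z,1)$. Let $H(x,y,\cdot)$ be $\Phi_1((x,y),\cdot)$ followed by the reverse of $\Phi_2((x,y),\cdot)$. It leads from $x$ to the meeting point and on to $y$, and is constant if $x=y$. Each part has length $\le T$, so the length is $\le2T(x,y)\le2d(x,y)/\sigma=A\,d(x,y)$. $\square$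

## 8. Comparison maps between Gromov–Hausdorff close manifolds

The first use of $H$ is to replace a discontinuous map by a nearby continuous one.

**Lemma 7.** There is a uniform $\Lambda$ such that if $M,Y\in\mathcal M$, $\eta>0$, $\Lambda\eta<r$, and $a:Y\to M$ is any map, not necessarily continuous, with $d(ax,ay)\le d(x,y)+2\eta$, then there is a continuous $h:Y\to M$ with $d(h(y),a(y))\le\Lambda\eta$ for all $y$.

*Proof.* Put $\rho_0=0$, $\rho_i=A(\rho_{i-1}+3)+3$ and $\Lambda=\rho_n+3$. The sequence $\rho_i$ is increasing.

**Step 1: definition of $h$ simplex by simplex.** Triangulate $Y$ with simplices of diameter $<\eta$ and order the vertices. Put $h=a$ on vertices. Vertices of a common simplex have $h$-images at distance $<3\eta$. For a simplex with vertices $v_0<\dots<v_i$, once $h$ is defined on the face $[v_1,\dots,v_i]$, put for $z$ in this face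
$$h((1-t)v_0+tz)=H(h(v_0),h(z),t). \tag{5}$$

**Step 2: the formula makes sense.** Assume inductively that every point of the $h$-image of an $(i-1)$-simplex is within $\rho_{i-1}\eta$ of the $h$-image of each of its vertices; for $i=1$ this is trivial. Then
$$d(hv_0,hz)\le d(hv_0,hv_1)+d(hv_1,hz)\le(\rho_{i-1}+3)\eta\le\Lambda\eta<r,$$
so $H$ is defined there. By Lemma 6 every point of $h([v_0,\dots,v_i])$ is within $A(\rho_{i-1}+3)\eta$ of $h(v_0)$, hence within $\rho_i\eta$ of every $h(v_l)$. This continues the induction.

**Step 3: consistency and continuity.** On the face opposite to $v_0$ we have $t=1$ and (5) gives the old value $h(z)$. On faces containing $v_0$, (5) is the formula for that face. At $t=0$ the value $h(v_0)$ does not depend on $z$, so (5) is continuous on the simplex.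

**Step 4: closeness to $a$.** If $y$ lies in a simplex with vertex $v$, then $h(v)=a(v)$ and $d(hy,ay)\le d(hy,hv)+d(av,ay)\le(\rho_n+3)\eta=\Lambda\eta$. $\square$

**The finite lists.** Fix a uniform $\eta>0$ with $(2\Lambda+4)\eta<r/2$. By (F4) $\mathcal M$ is totally bounded. A subset of a totally bounded space is totally bounded with centers in the subset: take an $\eta/2$-net of the whole space and, for each of its balls that meets the subset, a point of the subset in it. So for $\mathcal M$, and also for the subclass $\mathcal S$ of its simply connected members, there is a finite list $M_1,\dots,M_s$ of members of the (sub)class such that every $M$ in it has $d_{GH}(M,M_i)<\eta$ for some $i$. The lists are chosen once and for all and depend only on $v,D,n$.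

**Lemma 8.** If $M,M_i\in\mathcal M$ and $d_{GH}(M,M_i)<\eta$, there is a homotopy equivalence $h:M_i\to M$ with $d(hx,hy)<r$ whenever $d(x,y)\le r/2$.

*Proof.* Take a correspondence $\mathcal R\subset M_i\times M$ of distortion $\le2\eta$. Choose $a(x)$ with $(x,a(x))\in\mathcal R$ for each $x\in M_i$, and $b(y)$ with $(b(y),y)\in\mathcal R$ for each $y\in M$. The maps $a:M_i\to M$, $b:M\to M_i$ change distances by at most $2\eta$. Since $(x,ax)$ and $(bax,ax)$ are in $\mathcal R$, $d(x,bax)\le2\eta$; similarly $d(y,aby)\le2\eta$. Let $h,h'$ be the continuous maps of Lemma 7 for $a,b$. Then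
$$d(h'hx,x)\le d(h'hx,bhx)+d(bhx,bax)+d(bax,x)\le\Lambda\eta+(\Lambda\eta+2\eta)+2\eta<r .$$
So $(x,t)\mapsto H(h'hx,x,t)$ is defined on $M_i$ and shows $h'h\simeq\mathrm{id}$. Symmetrically $hh'\simeq\mathrm{id}$. Finally, for $d(x,y)\le r/2$,
$$d(hx,hy)\le2\Lambda\eta+d(ax,ay)\le d(x,y)+(2\Lambda+2)\eta<r. \qquad\square$$

The second use of $H$ is to shorten the image loops. The loops $h\circ f(x)$ are merely continuous, so they need not have finite length.

**Lemma 9.** Let $h:M_i\to M$ be as in Lemma 8, $f:X\to\Omega_yM_i$ continuous, and $N\in\mathbb N$ with $d(f(x)(s),f(x)(t))\le r/2$ whenever $|s-t|\le1/N$, $x\in X$. Then $\Omega h\circ f:X\to\Omega_{h(y)}M$ is homotopic in $\Omega_{h(y)}M$ to a map $g$ whose loops all have length $\le NAr$.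

*Proof.* Write $F(x)=h\circ f(x)$ and $t_\nu=\nu/N$. By Lemma 8, $d(F(x)(s),F(x)(t))<r$ for $|s-t|\le1/N$. Let $g(x)$ on $[t_\nu,t_{\nu+1}]$ be the path $H(F(x)(t_\nu),F(x)(t_{\nu+1}),\cdot)$, of length $\le Ar$. So $g(x)$ has length $\le NAr$. For the homotopy, let $0\le\lambda\le1$, and at the point $t_\nu+\tau/N$ of $[t_\nu,t_{\nu+1}]$ take
$$H\big(F(x)(t_\nu),\,F(x)(t_\nu+\lambda/N),\,\tau/\lambda\big)\quad(\tau\le\lambda,\ \lambda>0),\qquad F(x)(t_\nu+\tau/N)\quad(\tau\ge\lambda).$$
The formulas agree for $\tau=\lambda>0$, and the values at $t_\nu,t_{\nu+1}$ are fixed. For $\lambda=0$ we get $F(x)$, for $\lambda=1$ we get $g(x)$. Continuity is clear for $\lambda>0$. At $\lambda=0$, $\tau>0$ only the second formula matters nearby. At $\lambda=0$, $\tau=0$ note that the first formula stays within $A\,d(F(x)(t_\nu),F(x)(t_\nu+\lambda/N))$ of $F(x)(t_\nu)$, which tends to $0$ uniformly in $x$ as $\lambda\to0$; the second formula also tends to $F(x)(t_\nu)$. $\square$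

## 9. A uniformly short sphere of loops, and the proof of Theorem A

**Proposition 10.** There is a uniform $L$ such that for every $M\in\mathcal S$ there are $m\ge1$, $p_0\in M$ and $g:S^{2m}\to\Omega_{p_0}M$ with all loops of length $\le L$ and $g_*[S^{2m}]\ne0$ in $H_{2m}(\Omega_{p_0}M;\mathbb Q)$.

*Proof.* For each $M_i$ in the finite list for $\mathcal S$ choose, once and for all, a sphere $f_i:S^{2m_i}\to\Omega_{y_i}M_i$ by Lemma 4, and $N_i$ such that Lemma 9 applies to $f_i$ with $N=N_i$. Such an $N_i$ exists because $(x,t)\mapsto f_i(x)(t)$ is uniformly continuous. Put $L=\max_iN_iAr$. The list and the choices depend only on $v,D,n$, so $L$ is uniform.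

For $M\in\mathcal S$ take $M_i$ with $d_{GH}(M,M_i)<\eta$ and $h$ from Lemma 8. Lemma 9 gives, with $m=m_i$ and $p_0=h(y_i)$, a map $g:S^{2m}\to\Omega_{p_0}M$ with loops of length $\le L$, homotopic to $\Omega h\circ f_i$. Since $h$ is a homotopy equivalence, $\Omega h$ is a weak homotopy equivalence, so $g_*[S^{2m}]=(\Omega h)_*f_{i*}[S^{2m}]\ne0$. $\square$

**Proof of Theorem A.** Let $M\in\mathcal S$ and $p,q\in M$. For $j=0$ a minimal geodesic has length $d(p,q)$. For $j\ge1$ apply Proposition 3 to the sphere $g$ of Proposition 10: among the geodesics of length $\le d(p,q)+j(L+3D)$ there are infinitely many, or at least $j+1$ with pairwise different lengths. So $C_0=L+3D$ works, and it is uniform. Undo the normalization of Section 7. $\blacksquare$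

By Section 3, the conjecture is proved with $C=C_0+D$. The constants are obtained through finite Gromov–Hausdorff nets, that is, by compactness, and are not explicit.

## 10. Finite fundamental groups and the proof of Theorem B

Section 4 settles infinite $\pi_1(M)$ (hence $n=1$) with the constant $3D$, and it also proves the optimality statement. Now let $\pi_1(M)$ be finite, so $n\ge2$, and normalize to $k=-1$. The idea is to apply Theorem A to the universal cover; for this its diameter must be bounded uniformly.

**Step 1: a uniform bound for $|\pi_1(M)|$.** Lemma 8 does not use simple connectivity. Apply it with the finite list for all of $\mathcal M$: $M$ is homotopy equivalent to some $M_i$. So $|\pi_1(M)|\le P$, where $P$ is the largest order of a finite group among the $\pi_1(M_i)$, a uniform number.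

**Step 2: the universal cover lies in a controlled class.** The universal cover $\tilde M$ is closed and simply connected, with curvature $\ge-1$ and volume $|\pi_1(M)|\operatorname{vol}(M)\ge v$. Fix a point of $M$. The closed balls of radius $D$ around its at most $P$ lifts cover $\tilde M$: a minimal geodesic from the projection of a given point to the fixed point lifts to a path of length $\le D$ from the given point to one of the lifts. Since $\tilde M$ is connected, the intersection graph of these balls is connected, as otherwise $\tilde M$ would be a union of two disjoint nonempty closed sets. Centers of intersecting balls are at distance $\le2D$. So any two centers are at distance $\le2D(P-1)$, and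
$$\operatorname{diam}\tilde M\le D+2D(P-1)+D=2DP .$$

**Step 3: project.** Lift a minimal geodesic from $p$ to $q$; its end points $\tilde p,\tilde q$ satisfy $d(\tilde p,\tilde q)=d(p,q)$, since the projection does not increase distances. Theorem A for $\tilde M$, with parameters $(-1,v,2DP,n)$, gives at least $j+1$ geodesics from $\tilde p$ to $\tilde q$ of length $\le d(p,q)+C_0(-1,v,2DP,n)\,j$. By uniqueness of lifts with given starting point, distinct geodesics starting at $\tilde p$ project to distinct geodesics from $p$ to $q$, of the same length. After undoing the normalization, let $C_1$ be the maximum of this constant and $3D$. $\blacksquare$
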